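# Picky elements, nonzero character values, and a cancellation in wreath products

## 1. The guess: a Sylow normalizer counts the characters that are nonzero at a picky element

Throughout, $G$ is a finite group, $p$ is a prime, $n_p$ is the $p$-part of an integer $n$, and $\mathrm{Irr}(G)$ is the set of complex irreducible characters.

**Definition.** A $p$-element $x\in G$ is *picky* if it lies in exactly one Sylow $p$-subgroup of $G$. For $x\in G$ put
$$\mathrm{Irr}^x(G)=\{\chi\in\mathrm{Irr}(G)\mid \chi(x)\ne 0\}.$$

For example, take $G=S_4$ and $p=2$. The three Sylow $2$-subgroups are dihedral of order $8$, one for each partition of $\{1,2,3,4\}$ into two pairs. The element $(1\,2)(3\,4)$ lies in all three, so it is not picky. The transposition $(1\,2)$ lies only in the one that preserves $\{12\mid 34\}$, so it is picky. A $4$-cycle is picky too: there are three cyclic subgroups of order $4$, and each Sylow subgroup contains exactly one.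

If $x$ is picky with Sylow subgroup $P$, then everything the prime $p$ does near $x$ seems to take place inside $N_G(P)$. So ask: can one match the irreducible characters of $G$ that are nonzero at $x$ with those of $N_G(P)$ that are nonzero at $x$, keeping the $p$-part of the degree and the field generated by the value? The answer that one would first guess is yes, and this is a conjecture.

**Conjecture (Moretó–Rizo).** Let $x\in P\in\mathrm{Syl}_p(G)$ be picky. Then there is a bijection $f_x:\mathrm{Irr}^x(G)\to\mathrm{Irr}^x(N_G(P))$ such that, for all $\chi\in\mathrm{Irr}^x(G)$,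
$$\chi(1)_p=f_x(\chi)(1)_p,\tag{1}$$
$$\mathbb Q(\chi(x))=\mathbb Q(f_x(\chi)(x)).\tag{2}$$

We test it on small groups.

If $P$ is normal in $G$, then $N_G(P)=G$ and the identity map works.

Let $G=S_3$, $p=2$, and let $x$ be a transposition. Then $P=\langle x\rangle=N_G(P)$. The characters $1$ and $\mathrm{sgn}$ are nonzero at $x$, and the character of degree $2$ vanishes there. On the other side both characters of $P$ are nonzero at $x$. So $2=2$, and (1) and (2) are clear.

Let $G=S_4$. For $p=2$ and $x=(1\,2)$ we have $N_G(P)=P\cong D_8$. The characters of $S_4$ of degrees $1,1,2,3,3$ have values $1,-1,0,1,-1$ at $x$, so four are nonzero, all of odd degree. In $D_8$ the element $x$ is noncentral, so the four linear characters are nonzero there and the character of degree $2$ is zero. This matches. For a $4$-cycle the values are $1,-1,0,-1,1$, and the same match works. For $p=3$ and $x=(1\,2\,3)$ we have $N_G(P)\cong S_3$. The nonzero values in $S_4$ are $1,1,-1$ (degrees $1,1,2$), and those in $S_3$ are also $1,1,-1$ (degrees $1,1,2$).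

Let $G=A_5$. For $p=2$ the five Sylow subgroups are Klein four-groups, and there are $15=5\cdot 3$ involutions, so each involution $x$ is picky. Here $N_G(P)\cong A_4$. The degrees $1,3,3,4,5$ have values $1,-1,-1,0,1$ at $x$, which gives four characters of odd degree. In $A_4$ the values are $1,1,1,-1$ in degrees $1,1,1,3$. Again this matches. For $p=5$ and $x$ a $5$-cycle, $N_G(P)\cong D_{10}$. The nonzero values in $A_5$ are $1,\ \frac{1+\sqrt5}2,\ \frac{1-\sqrt5}2,\ -1$ (degrees $1,3,3,4$). In $D_{10}$ they are $1,1,\frac{-1+\sqrt5}2,\frac{-1-\sqrt5}2$ (degrees $1,1,2,2$). Both sides have two values generating $\mathbb Q$ and two generating $\mathbb Q(\sqrt5)$, so even condition (2) holds in a case where it says something.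

The guess passes every one of these tests. It is nevertheless false, and for $p=2$ it is already false for a solvable group.

## 2. Four theorems: one class where the conjecture holds, and failures at every prime

Let $K=\mathbb F_3^2\times\mathbb F_3$ with multiplication
$$(v,s)(w,t)=(v+w,\;s+t+\omega(v,w)),$$
where $\omega$ is a nondegenerate alternating form on $\mathbb F_3^2$. Interchanging the two factors changes the second coordinate by $2\omega(v,w)$. Hence $K$ is extraspecial of order $27$ with
$$Z:=Z(K)=K'=\{(0,s)\}.$$
The group $L=\mathrm{SL}_2(3)=\mathrm{Sp}_2(3)$ preserves $\omega$, so it acts on $K$ by $(v,s)\mapsto(gv,s)$, and it centralizes $Z$. Put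
$$S=K\rtimes L\ (\text{order }648),\qquad Q=O_2(L)\cong Q_8,\qquad z=-1\in Q,\qquad y\in Q \text{ of order }4 .$$
Let $S\wr C_3=S^3\rtimes\langle\sigma\rangle$, where $\sigma$ permutes the three coordinates cyclically.

A group has $2$-length one if it has normal subgroups $N_1\le N_2$ with $|N_1|$ and $|G:N_2|$ odd and $N_2/N_1$ a nontrivial $2$-group. For instance $S_3$ has $2$-length one (take $N_1=A_3$, $N_2=S_3$). The group $S_4$ does not: it has no nontrivial normal subgroup of odd order, so $N_1=1$, and it has no normal $2$-subgroup of odd index.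

**Theorem A.** Let $p=2$, $G=S\wr C_3$, $P=Q^3$, $x=(z,z,y)\in P$. Then $G$ is solvable of $2$-length one, $P\in\mathrm{Syl}_2(G)$, $x$ is picky, and
$$|\mathrm{Irr}^x(G)|=2516\ne 2876=|\mathrm{Irr}^x(N_G(P))|.$$
Among the characters with $\chi(1)_2=2$ the numbers are $936$ and $1296$. Hence the conjecture is false.

Since the two cardinalities differ, there is no bijection at all, even if (1) and (2) are dropped.

**Theorem B.** The ratio $|\mathrm{Irr}^x(G)|/|\mathrm{Irr}^x(N_G(P))|$ (with $x$ picky, $G$ solvable of $2$-length one, $p=2$) can be arbitrarily close to $0$.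

**Theorem C.** For every prime $p$ there are a finite group $G$ and a picky $p$-element $x\in P\in\mathrm{Syl}_p(G)$ with $|\mathrm{Irr}^x(G)|\ne|\mathrm{Irr}^x(N_G(P))|$.

**Theorem D.** The conjecture holds for all groups with a normal $p$-complement. Moreover, $f_x$ can be chosen with $\chi(x)\in\mathbb Q^\times f_x(\chi)(x)$.

So the conjecture holds for groups of shape $p'$-by-$p$ (Theorem D) and trivially for groups with a normal Sylow $p$-subgroup, and it fails for groups of shape $p'$-by-$p$-by-$p'$ (Theorem A). We prove Theorem D first, because the attempt to carry its proof one layer further shows where a counterexample must come from.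

## 3. Clifford theory, extensions, and values at $p$-elements

References [I] are to Isaacs, *Character Theory of Finite Groups*.

**Fact 1 (Clifford, Gallagher).** Let $N\trianglelefteq Y$, $\Psi\in\mathrm{Irr}(N)$, with inertia group $Y_\Psi$. Induction is a bijection from the characters of $\mathrm{Irr}(Y_\Psi)$ over $\Psi$ to those of $\mathrm{Irr}(Y)$ over $\Psi$. The constituents of the restriction $\chi_N$ of any $\chi\in\mathrm{Irr}(Y)$ over $\Psi$ are the $Y$-conjugates of $\Psi$, all with the same multiplicity. If $\Psi$ extends to $\hat\Psi\in\mathrm{Irr}(Y_\Psi)$, the characters of $Y_\Psi$ over $\Psi$ are the $\hat\Psi\beta$ with $\beta\in\mathrm{Irr}(Y_\Psi/N)$, and these are pairwise distinct.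

One consequence is used twice. Since $\chi$ is induced from $Y_\Psi$, if $\chi(g)\ne0$ then some conjugate of $g$ lies in $Y_\Psi$. Equivalently, $g$ fixes some conjugate of $\Psi$, that is, some constituent of $\chi_N$.

**Fact 2 (extension).** Let $N\trianglelefteq Y$ and let $\theta\in\mathrm{Irr}(N)$ be $Y$-invariant.

- (a) If $Y/N$ is cyclic, $\theta$ extends to $Y$ ([I, 11.22]).
- (b) If $|Y:N|$ is prime to $o(\theta)\theta(1)$, where $o(\theta)$ is the order of the linear character $\det\theta$, then $\theta$ has a unique extension $\hat\theta$ with $o(\hat\theta)=o(\theta)$, called the canonical extension ([I, 8.16]). This applies whenever $|Y:N|$ and $|N|$ are coprime.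
- (c) If for every prime $q$ the character $\theta$ extends to the preimage of some Sylow $q$-subgroup of $Y/N$, then $\theta$ extends to $Y$ ([I, 11.31]).

**Fact 3 (coset sums, [I, 8.14]).** If $N\trianglelefteq Y$, $\chi\in\mathrm{Irr}(Y)$ and $\chi_N$ is irreducible, then $\sum_{g\in Nu}|\chi(g)|^2=|N|$ for all $u\in Y$. To see this, let $\rho$ be a unitary representation affording $\chi$, and let $d=\chi(1)$. Then $\chi(ku)=\sum_{i,j}\rho(k)_{ij}\rho(u)_{ji}$, and Schur orthogonality on $N$ gives $\sum_{k\in N}|\chi(ku)|^2=\frac{|N|}{d}\sum_{i,j}|\rho(u)_{ji}|^2=\frac{|N|}{d}\cdot d$.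

**Fact 4 (values).** We have $\sum_{\chi\in\mathrm{Irr}(Y)}|\chi(g)|^2=|C_Y(g)|$. If $g$ is a $p$-element, then $\chi(g)\equiv\chi(1)$ modulo every prime ideal above $p$, because the eigenvalues of $g$ are roots of unity of $p$-power order and so are congruent to $1$. If moreover $g$ is conjugate to $g^m$ for every $m$ prime to $p$, then $\chi(g)\in\mathbb Z$.

**Fact 5 (Glauberman correspondence, [I, Ch. 13]).** If a $p$-group $P$ acts on a $p'$-group $K$, then $|\mathrm{Irr}_P(K)|=|\mathrm{Irr}(C_K(P))|$, where $\mathrm{Irr}_P(K)$ is the set of $P$-invariant irreducible characters. For example, let $P=\langle x\rangle$ of order $2$ act by inversion on $K=C_3$. Then only $1_K$ is invariant, and $C_K(P)=1$.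

**Fact 6 (extraspecial groups of order $p^3$).** Such a group has $p^2$ linear characters and $p-1$ characters of degree $p$. The latter vanish off the center, one lies over each nontrivial character $\lambda$ of the center, and its value at a central $\zeta$ is $p\lambda(\zeta)$. For $Q_8$ there are four linear characters and one character of degree $2$, with value $-2$ at the central involution and $0$ at the elements of order $4$.

**Fact 7 (Sylow subgroups).** If $N\trianglelefteq Y$ has index prime to $p$, all Sylow $p$-subgroups of $Y$ lie in $N$. The Sylow $p$-subgroups of a direct product are the products of Sylow $p$-subgroups of the factors.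

## 4. Groups with a normal $p$-complement: proof of Theorem D

Let $G=K\rtimes P$ with $K$ a $p'$-group and $P$ a $p$-group, and let $x\in P$ be picky. (In this section $K$ is any $p'$-group.) Put $C=C_K(P)$.

**Step 1: pickiness in terms of centralizers.** We show that $C_K(x)=C$ and $N_G(P)=C\times P$. If $k\in C_K(x)$, then $x=kxk^{-1}\in kPk^{-1}$, so $kPk^{-1}=P$ because $x$ is picky. Hence $[k,P]\le K\cap P=1$ and $k\in C$. The inclusion $C\le C_K(x)$ is clear. The same commutator argument shows $N_K(P)=C_K(P)=C$. Since $P\le N_G(P)$ and $G=KP$, we get $N_G(P)=N_K(P)P=C\times P$.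

**Step 2: characters fixed by $x$ are fixed by all of $P$.** Apply Fact 5 to $P$ and to $\langle x\rangle$:
$$|\mathrm{Irr}_P(K)|=|\mathrm{Irr}(C)|=|\mathrm{Irr}(C_K(x))|=|\mathrm{Irr}_{\langle x\rangle}(K)|.$$
Since $\mathrm{Irr}_P(K)\subseteq\mathrm{Irr}_{\langle x\rangle}(K)$, the two sets are equal. Fix any bijection $\theta\mapsto\theta^*$ from $\mathrm{Irr}_P(K)$ to $\mathrm{Irr}(C)$.

**Step 3: the shape of a character that is nonzero at $x$.** Let $\chi\in\mathrm{Irr}^x(G)$. By the consequence of Fact 1, $x$ fixes some constituent $\theta$ of $\chi_K$. By Step 2, $\theta$ is $P$-invariant, hence $G$-invariant. Let $\hat\theta$ be its canonical extension to $G$ (Fact 2(b)). By Gallagher, $\chi=\hat\theta\beta$ for a unique $\beta\in\mathrm{Irr}(G/K)=\mathrm{Irr}(P)$.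

**Step 4: $\hat\theta(x)$ is a nonzero rational number.** This will make the values at $x$ comparable. By Fact 4, $\hat\theta(x)\equiv\theta(1)$ modulo any prime ideal above $p$. Since $\theta(1)$ divides $|K|$, it is prime to $p$, so $\hat\theta(x)\ne0$. Now let $\tau$ be an automorphism of $\mathbb Q(\zeta_{|G|})$ that fixes all $|K|$-th roots of unity. Then $\theta^\tau=\theta$, so $\hat\theta^\tau$ is an extension of $\theta$ with the same determinantal order, and uniqueness gives $\hat\theta^\tau=\hat\theta$. The number $\hat\theta(x)$ lies in $\mathbb Q(\zeta_{|P|})$, since the order of $x$ divides $|P|$. Because $|K|$ and $|P|$ are coprime, the automorphisms $\tau$ induce all of $\mathrm{Gal}(\mathbb Q(\zeta_{|P|})/\mathbb Q)$. So $\hat\theta(x)\in\mathbb Q$.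

**Step 5: the bijection.** From Steps 3 and 4,
$$\mathrm{Irr}^x(G)=\{\hat\theta\beta:\theta\in\mathrm{Irr}_P(K),\ \beta\in\mathrm{Irr}(P),\ \beta(x)\ne0\}.$$
Step 3 gives one inclusion. Conversely, each such $\hat\theta\beta$ is irreducible by Gallagher and has value $\hat\theta(x)\beta(x)\ne0$. Different pairs give different characters. On the other side,
$$\mathrm{Irr}^x(C\times P)=\{\theta^*\times\beta:\theta\in\mathrm{Irr}_P(K),\ \beta\in\mathrm{Irr}(P),\ \beta(x)\neq0\},$$
since the value of $\theta^*\times\beta$ at $x$ is $\theta^*(1)\beta(x)$. Hence $f_x(\hat\theta\beta)=\theta^*\times\beta$ is a bijection. Both degrees have $p$-part $\beta(1)$, because $\theta(1)$ and $\theta^*(1)$ are prime to $p$ and $\beta(1)$ is a power of $p$. The values $\hat\theta(x)\beta(x)$ and $\theta^*(1)\beta(x)$ are nonzero rational multiples of $\beta(x)$. So the fields agree and $\chi(x)\in\mathbb Q^\times f_x(\chi)(x)$. This proves Theorem D. $\blacksquare$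

**Adding one more layer.** The sensible next attempt is to let $N=KP$ be normal in $G$ with $p\nmid|G:N|$, and to glue the bijection for $N$ along $G$-orbits. For $\chi\in\mathrm{Irr}(G)$ we have $\chi_N=e(\chi_1+\dots+\chi_t)$, so $\chi(x)=e\sum_i\chi_i(x)$. Even if the bijection for $N$ can be chosen compatibly with all conjugations, it only says that each nonzero $\chi_i(x)$ equals $q_i f_x(\chi_i)(x)$ with some nonzero rational number $q_i=\hat\theta_i(x)/\theta_i^*(1)$. The numbers $q_i$ may depend on $i$, and so may their signs. Hence the sum on one side can cancel to $0$ while the corresponding sum on the other side does not. The bijection preserves the vanishing of single values and says nothing about the vanishing of sums of values.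

So we should look for groups in which such sums occur in a form that we can compute. Wreath products with a cyclic group provide them.

## 5. Cyclic shifts and the sum $\sum 1/r$

Let $X$ be a finite group, $z,y\in X$, $n\ge2$, let $C_n=\langle\sigma\rangle$ permute $n$ coordinates regularly, and put $Y=X\wr C_n$ and $x=(z,\dots,z,y)\in X^n$. Sort the irreducible characters of $X$ by where they vanish:
$$O(X)=\{\chi:\chi(y)\ne0\ne\chi(z)\},\quad D(X)=\{\chi:\chi(y)=0\ne\chi(z)\},\quad E(X)=\{\chi:\chi(y)=\chi(z)=0\}.$$
Assume $\mathrm{Irr}(X)=O(X)\cup D(X)\cup E(X)$; that is, a character that is nonzero at $y$ is nonzero at $z$. For $\chi\in O(X)$ put $r_\chi=\chi(z)/\chi(y)$.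

**Lemma 1.** Let $\Psi=(\psi_1,\dots,\psi_n)\in\mathrm{Irr}(X)^n$ have stabilizer $A_\Psi\le C_n$. Exactly $|A_\Psi|$ irreducible characters $\chi$ of $Y$ lie over $\Psi$, and each satisfies
$$\chi(x)=\frac{F(\Psi)}{|A_\Psi|},\qquad F(\Psi)=\sum_{l}\psi_l(y)\prod_{k\ne l}\psi_k(z).\tag{3}$$
Moreover $F(\Psi)\ne0$ if and only if no $\psi_l$ lies in $E(X)$, at least one $\psi_l$ lies in $O(X)$, and
$$\sum_{l:\ \psi_l\in O(X)}\frac1{r_{\psi_l}}\ne0.\tag{4}$$

*Proof.* First we describe the characters over $\Psi$, regarded as the character $\psi_1\times\dots\times\psi_n$ of $X^n$. Its inertia group in $Y$ is $X^n\rtimes A_\Psi$. Since $A_\Psi$ is cyclic, $\Psi$ extends to it (Fact 2(a)). By Gallagher, $|A_\Psi|$ characters of the inertia group lie over $\Psi$ (one for each of the $|A_\Psi|$ linear characters of $A_\Psi$), and all of them are extensions of $\Psi$. By Clifford, each induces irreducibly to $Y$. This gives the $|A_\Psi|$ characters $\chi$, and each restricts to $X^n$ as the sum of the $C_n$-orbit of $\Psi$, every member once.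

Next we evaluate at $x$. When $c$ runs through $C_n$, each member of the orbit appears $|A_\Psi|$ times as $\Psi^c$, so $\chi(x)=|A_\Psi|^{-1}\sum_{c\in C_n}\Psi^c(x)$. Since $C_n$ is regular on coordinates, for each $l$ exactly one shift places $\psi_l$ in the coordinate where $x$ has the entry $y$, and then all other $\psi_k$ are evaluated at $z$. This is (3).

Finally we decide when $F(\Psi)=0$. If some $\psi_l\in E(X)$, every term of $F$ contains the factor $\psi_l(y)=0$ or $\psi_l(z)=0$. Otherwise all $\psi_k(z)$ are nonzero. Terms with $\psi_l\in D(X)$ vanish, and for $\psi_l\in O(X)$ the term equals $\frac{\psi_l(y)}{\psi_l(z)}\prod_k\psi_k(z)$. Hence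
$$F(\Psi)=\Big(\prod_{k}\psi_k(z)\Big)\sum_{l:\ \psi_l\in O(X)}\frac1{r_{\psi_l}},$$
where an empty sum is $0$. The claim follows. $\square$

Summing over orbits gives
$$|\mathrm{Irr}^x(Y)|=\sum_{\text{orbits of }\Psi\text{ with }F(\Psi)\ne0}|A_\Psi|.\tag{5}$$

The smallest example is $X=C_2=\langle z\rangle$, $y=1$, $n=2$, so $Y=D_8$ and $x=(z,1)$. The ratios are $1$ for the trivial character and $-1$ for the sign character. The tuple $(1,\mathrm{sgn})$ has $\sum1/r=1-1=0$. This is the fact that the character of degree $2$ of $D_8$ vanishes at a noncentral involution.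

Lemma 1 shows what to look for. The conjecture tests $z$ and $y$ separately. The wreath product tests the *pairs* $(\chi(z),\chi(y))$ through the ratios $r_\chi$. So we want a group $S$ with two picky elements $z,y$ in the same Sylow subgroup $Q$ such that opposite ratios occur in $S$ but not in $N_S(Q)$. To keep the Sylow subgroups inside the base group we need $p\nmid n$. For $p=2$ the smallest choice is $n=3$.

## 6. The elements $z$ and $y$ in $3^{1+2}{:}\mathrm{SL}_2(3)$

We return to the groups $K,L,S,Q,Z$ of Section 2.

**Step 1: $z$ and $y$ are picky in $S$.** First we locate the Sylow $2$-subgroups. Since $Q\trianglelefteq L$, the group $KQ$ is normal in $S$, of index $3$. Also $|S|_2=8$, so $Q\in \mathrm{Syl}_2(S)$. By Fact 7 and Sylow's theorem in $KQ$, every Sylow $2$-subgroup of $S$ is $kQk^{-1}$ for some $k\in K$.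

Next we compute centralizers. The element $z$ acts as $-1$ on $K/Z\cong\mathbb F_3^2$, so it has no nonzero fixed point there. Since $y^2=z$, neither has $y$. As $L$ centralizes $Z$, this gives $C_K(z)=C_K(y)=Z$.

Now let $u\in\{z,y\}$ and suppose $u\in kQk^{-1}$. Then $k^{-1}uk\in Q$, so $(k^{-1}uk)u^{-1}\in Q$. This element is also $k^{-1}(uku^{-1})\in K$. Since $K\cap Q=1$, it is trivial, so $k\in C_K(u)=Z$. As $Z$ centralizes $Q$, we get $kQk^{-1}=Q$. So $Q$ is the only Sylow $2$-subgroup containing $z$, and the only one containing $y$.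

**Step 2: the normalizer of $Q$ in $S$.** We have $[N_K(Q),Q]\le K\cap Q=1$, so $N_K(Q)=C_K(Q)$. This is contained in $C_K(z)=Z$ and contains $Z$, so it equals $Z$. Since $L\le N_S(Q)$ and $S=KL$,
$$M:=N_S(Q)=N_K(Q)L=Z\times L.$$

**Step 3: values of $\mathrm{Irr}(L)$ at $(z,y)$, hence of $\mathrm{Irr}(M)$.** The three linear characters of $L/Q\cong C_3$ have values $(1,1)$. In $L/\langle z\rangle\cong A_4$ the image of $y$ is an involution, so the character of degree $3$ has values $(3,-1)$. The unique irreducible character of degree $2$ of $Q$ is $L$-invariant, and $L/Q$ is cyclic of order $3$. So it has exactly three extensions to $L$ (Fact 2(a) and Gallagher). They have values $(-2,0)$ by Fact 6. Since $3\cdot1+9+3\cdot4=24=|L|$, this is all of $\mathrm{Irr}(L)$. For $M=Z\times L$ with $z,y\in L$, each pair occurs three times as often. Writing exponents for multiplicities, the pairs $(\chi(z),\chi(y))$ for $\chi\in\mathrm{Irr}(M)$ are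
$$(1,1)^{9},\quad(3,-1)^{3},\quad(-2,0)^{9}.\tag{6}$$

**Step 4: characters of $S$ over $1_K$ or over a nontrivial linear character of $K$.** Over $1_K$ we have the characters of $S/K\cong L$, with values $(1,1)^3$, $(3,-1)^1$, $(-2,0)^3$.

Let $\chi\in\mathrm{Irr}(S)$ lie over a linear $\theta\ne1_K$. We claim $\chi(z)=\chi(y)=0$. If $\chi(u)\ne0$ with $u\in\{z,y\}$, then by Fact 1 some conjugate of $u$ fixes $\theta$, and hence some conjugate of $z$ fixes $\theta$ (square it if $u=y$). Since $zK$ is central in $S/K\cong L$, all conjugates of $z$ lie in $Kz$. As $K$ acts trivially on $K/Z$, they all invert $K/Z$. So a character $\theta$ of $K/K'=K/Z$ fixed by such an element satisfies $\theta=\theta^{-1}$, and then $\theta=1_K$ because $|K/Z|=9$ is odd. This is a contradiction.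

**Step 5: the nonlinear characters of $K$ extend to $S$.** By Fact 6 there are two nonlinear $\theta\in\mathrm{Irr}(K)$, of degree $3$, vanishing off $Z$, one over each nontrivial character of $Z$. Each is determined by the character of $Z$ below it, and $S$ centralizes $Z$, so both are $S$-invariant. We have $|S/K|=24$. The preimage of a Sylow $2$-subgroup of $S/K$ is $KQ$, and $\theta$ extends to it by coprimeness (Fact 2(b)). A Sylow $3$-subgroup of $S/K$ is cyclic, and $\theta$ extends to its preimage by Fact 2(a). By Fact 2(c), $\theta$ has an extension $\hat\theta\in\mathrm{Irr}(S)$.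

**Step 6: $\hat\theta(z)$ and $\hat\theta(y)$ are $\pm1$.** Let $u\in\{z,y\}$. The $K$-class of $u$ lies in the coset $Ku$ and has size $|K:C_K(u)|=27/3=9$. The same holds for $\zeta u$ with $\zeta\in Z$, since $Z$ is central in $S$. These three $K$-classes are disjoint. Indeed, if two of them met, we would have $kuk^{-1}=\zeta u$ for some $k\in K$ and $\zeta\in Z$. Then $k\cdot(uku^{-1})^{-1}=\zeta$, so $kZ$ is fixed by $u$ in $K/Z$, so $k\in Z$ and $\zeta=1$. Hence the three classes fill $Ku$, which has $27$ elements. In a representation affording $\hat\theta$, the central subgroup $Z$ acts by scalars of modulus $1$, so $|\hat\theta|$ is constant on $Ku$. By Fact 3, $27\,|\hat\theta(u)|^2=27$, so $|\hat\theta(u)|=1$. The values lie in $\mathbb Z[i]$ because the orders of $z,y$ divide $4$. They are real because $z$ is an involution and $y$ is conjugate to $y^{-1}$ in $Q$. So they are integers of absolute value $1$.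

**Step 7: the signs.** We determine them by restricting to $Q$. Suppose $\hat\theta(z)=1$. Then $z$ has eigenvalues $1,1,-1$. As $z$ is central in $Q$, the $(-1)$-eigenspace is a $1$-dimensional representation of $Q$ with $z\mapsto-1$. This is impossible because $z\in Q'$. So $\hat\theta(z)=-1$, and $z$ has eigenvalues $1,-1,-1$. The $(-1)$-eigenspace is a $2$-dimensional representation of $Q$ in which $z$ acts as $-1$, so it is the irreducible one. The $1$-eigenspace affords a linear character $\nu$ of $Q$. On elements of order $4$ the character of degree $2$ vanishes, so there $\hat\theta=\nu$. The six elements of order $4$ in $Q$ are all $L$-conjugate: $Q$ conjugates each to its inverse, and an element of order $3$ of $L$ permutes the three cyclic subgroups of order $4$ transitively, as one sees in $L/\langle z\rangle\cong A_4$. Therefore $\nu$ has one common value $\eta=\hat\theta(y)$ on all six. Choose $a,b\in Q$ such that $a$, $b$, $ab$ all have order $4$. Then $\eta=\nu(ab)=\nu(a)\nu(b)=\eta^2$, so $\eta=1$. Hence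
$$(\hat\theta(z),\hat\theta(y))=(-1,1).$$

**Step 8: the table for $S$.** By Gallagher the characters over $\theta$ are $\hat\theta\beta$ with $\beta\in\mathrm{Irr}(L)$. Multiplying the pairs of Step 3 by $(-1,1)$ gives $(-1,1)^3$, $(-3,-1)^1$, $(2,0)^3$ for each of the two $\theta$. Altogether the nonzero pairs $(\chi(z),\chi(y))$ on $\mathrm{Irr}(S)$ are
$$(1,1)^{3},\quad(3,-1)^{1},\quad(-1,1)^{6},\quad(-3,-1)^{2},\quad(-2,0)^{3},\quad(2,0)^{6}.\tag{7}$$
We check this by column orthogonality. The squares at $z$ sum to $3+9+6+18+12+24=72$, and $C_S(z)=Z\times L$ has order $72$. The squares at $y$ sum to $3+1+6+2=12$. The $S$-class of $y$ has $6\cdot9=54$ elements (by Steps 6 and 7 it fills $9$ elements of each of six cosets of $K$), so $|C_S(y)|=648/54=12$.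

**The group $S$ itself is no counterexample at $z$ or $y$.** From (6) and (7), both $S$ and $M$ have $12$ characters nonzero at $y$. In both cases these have odd degrees and rational values. Both have $21$ characters nonzero at $z$, namely $12$ of odd degree and $9$ of degree $2$ or $6$, all with rational values. So bijections as in the conjecture exist for $(S,z)$ and for $(S,y)$. What differs is how the two columns are paired. With the notation of Section 5, $|O(X)|=12$ and $|D(X)|=9$ for both $X=S$ and $X=M$, every character that is nonzero at $y$ is nonzero at $z$, and the ratios on $O(X)$ are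
$$M:\ 1^{9},\,(-3)^{3};\qquad\qquad S:\ 1^{3},\,(-3)^{1},\,(-1)^{6},\,3^{2}.\tag{8}$$
In $S$ opposite ratios occur; in $M$ they do not.

**Why $\mathrm{SL}_2(3)$ is used and not just $Q_8$.** The simpler group $X=KQ$ has the same $\theta$'s, and by restriction the same extensions with values $(-1,1)$. The pairs on $\mathrm{Irr}(Q)$ are $(1,1)^2,(1,-1)^2,(-2,0)^1$, so on $O(KQ)$ the pairs are $(1,1)^2,(1,-1)^2$ together with $(-1,1)^4,(-1,-1)^4$. The ratios are $1^6,(-1)^6$. On the normalizer $Z\times Q$ the ratios are also $1^6,(-1)^6$. Both groups have three characters in $D$. By Lemma 1, $KQ\wr C_3$ and $(Z\times Q)\wr C_3$ therefore have equally many characters nonzero at $(z,z,y)$. The sign $-1$ in $\hat\theta(z)$ is there, but the linear characters of $Q$ already take both signs at $y$ and hide it. The element of order $3$ in $L$ fuses the three nontrivial linear characters of $Q$ into one character of degree $3$ and so removes this symmetry.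

## 7. Counting in $S\wr C_3$: proof of Theorem A

**Step 1: group structure.** We verify the claims on $P=Q^3$, $x=(z,z,y)$ and $G=S^3\rtimes\langle\sigma\rangle$. Since $|G:S^3|=3$ is odd, every Sylow $2$-subgroup of $G$ lies in $S^3$ and has the form $Q_1\times Q_2\times Q_3$ with $Q_i\in\mathrm{Syl}_2(S)$ (Fact 7). In particular $P$ is one of them. If such a product contains $x$, then $z\in Q_1$, $z\in Q_2$, $y\in Q_3$, so $Q_1=Q_2=Q_3=Q$ by Step 1 of Section 6. Hence $x$ is picky. The element $\sigma$ normalizes $P$ and $N_{S^3}(P)=M^3$, so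
$$N_G(P)=M\wr C_3.$$
Finally, $K^3$ and $K^3Q^3$ are normal in $G$. The first has odd order, the quotient $K^3Q^3/K^3\cong Q^3$ is a $2$-group, and $G/K^3Q^3\cong C_3\wr C_3$ has odd order. So $G$ is solvable of $2$-length one.

**Step 2: sorting the tuples.** By Lemma 1 with $n=3$, applied to $X=S$ and to $X=M$, only tuples with all entries in $O(X)\cup D(X)$ and with $j\ge1$ entries in $O(X)$ can contribute. The characters over $\Psi$ have degree $\psi_1(1)\psi_2(1)\psi_3(1)$ times the orbit length $1$ or $3$. Characters in $O(X)$ have odd degree ($1$, $3$ or $9$), and those in $D(X)$ have degree $2$ or $6$. Hence the $2$-part of the degree is $2^{3-j}$, that is, $1,2,4$ for $j=3,2,1$.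

**Step 3: $j=3$.** Here nothing vanishes. Every $1/r$ is $\pm1$ or $\pm\frac13$, and a sum of three fractions with odd numerators and odd denominators is again such a fraction, so it is nonzero. There are $12^3$ tuples. The $12$ constant ones have stabilizer $C_3$ and give $3$ characters each. The others fall into orbits of length $3$ and give one character per orbit. The count is
$$\frac{12^3-12}{3}+12\cdot3=572+36=608$$
for both groups.

**Step 4: $j=1$.** The sum (4) has one term, so it is nonzero. The stabilizers are trivial, and each orbit has exactly one member whose first entry is in $O(X)$. So there are $12\cdot9^2=972$ characters, for both groups.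

**Step 5: $j=2$.** This is where the groups differ. The stabilizers are trivial, and each orbit contains a unique tuple $(d,a,b)$ with $d\in D(X)$ and $a,b\in O(X)$. So there are $9\cdot12^2=1296$ characters over such tuples. The value at $x$ is zero if and only if $1/r_a+1/r_b=0$, that is, $r_a=-r_b$. For $X=M$ the ratios are $1$ and $-3$ by (8), so this never happens. For $X=S$ the ordered pairs $(a,b)$ with opposite ratios number
$$2(3\cdot6+1\cdot2)=40,$$
from the pairs $\{1,-1\}$ and $\{-3,3\}$. So exactly $9\cdot40=360$ characters vanish at $x$.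

**Step 6: totals.** We get
$$|\mathrm{Irr}^x(N_G(P))|=608+972+1296=2876,\qquad|\mathrm{Irr}^x(G)|=2876-360=2516.$$
The characters with $\chi(1)_2=2$ are those with $j=2$, and their numbers are $1296-360=936$ for $G$ and $1296$ for $N_G(P)$. This proves Theorem A. $\blacksquare$

## 8. Direct powers: proof of Theorem B

The purpose is to multiply the discrepancy. Let $(G,x,P)$ be as in Theorem A and consider $G^m$ with $\mathbf x=(x,\dots,x)$ and Sylow $2$-subgroup $P^m$. Sylow subgroups of $G^m$ are products of Sylow subgroups of $G$, so $\mathbf x$ lies only in $P^m$, and $N_{G^m}(P^m)=N_G(P)^m$. The group $G^m$ is solvable of $2$-length one, as one sees by taking $m$-th powers of the normal series in Step 1 of Section 7. Irreducible characters of $G^m$ are products, and $(\chi_1\times\dots\times\chi_m)(\mathbf x)=\prod_i\chi_i(x)$. So $|\mathrm{Irr}^{\mathbf x}(G^m)|=|\mathrm{Irr}^x(G)|^m$, and the same holds for $N_G(P)$. The ratio is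
$$\Big(\frac{2516}{2876}\Big)^m=\Big(\frac{629}{719}\Big)^m\longrightarrow0.\qquad\blacksquare$$

## 9. The unitary group $\mathrm{GU}_3(p)$ and its Borel subgroup

For $p=2$, Theorem C follows from Theorem A. Let $p$ be odd from now on, and let the letters $S,P,T,B,z,y$ have the new meaning given here. We need a group with two kinds of picky elements in one Sylow subgroup and a way to compare ratios. Let $S=\mathrm{GU}_3(p)$ for the hermitian form
$$H(v,w)=v_1w_3^p+v_2w_2^p+v_3w_1^p\qquad\text{on }V=\mathbb F_{p^2}^3,$$
so $|S|=p^3(p+1)(p^2-1)(p^3+1)$, and let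
$$P=\left\{u(a,b)=\begin{pmatrix}1&a&b\\0&1&-a^p\\0&0&1\end{pmatrix}:\ b+b^p=-a^{p+1}\right\},\quad T=\{\mathrm{diag}(t,s,t^{-p}):t\in\mathbb F_{p^2}^\times,\ s^{p+1}=1\}.$$

**Step 1: the Borel subgroup $B=\mathrm{Stab}_S(\langle e_1\rangle)$ equals $P\rtimes T$.** An element of $B$ preserves $\langle e_1\rangle$ and $e_1^\perp=\{v:v_3=0\}=\langle e_1,e_2\rangle$, so it is upper triangular. Let its diagonal entries be $\alpha,\beta,\gamma$. From $H(ge_1,ge_3)=\alpha\gamma^p=1$ we get $\gamma=\alpha^{-p}$, and from $H(ge_2,ge_2)=\beta^{p+1}=1$ we see that the diagonal part lies in $T$. Conversely $T\le S$, by the same two equations. Now let $u$ be upper unitriangular with entries $a,b$ in the first row and $c$ in position $(2,3)$. The condition $H(ue_2,ue_3)=0$ reads $a+c^p=0$, i.e. $c=-a^p$, and $H(ue_3,ue_3)=0$ reads $b+c^{p+1}+b^p=0$, i.e. $b+b^p=-a^{p+1}$ (here $p+1$ is even and $a^{p(p+1)}=a^{p+1}$). The remaining conditions hold automatically. So the kernel of taking diagonals is exactly $P$, and $B=P\rtimes T$. For each $a$, the equation $b+b^p=-a^{p+1}\in\mathbb F_p$ has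 $p$ solutions, because the trace $\mathbb F_{p^2}\to\mathbb F_p$ is surjective. Hence $|P|=p^3=|S|_p$ and $P\in\mathrm{Syl}_p(S)$. Also $|T|=(p^2-1)(p+1)$.

**Step 2: classes inside $B$.** Matrix multiplication gives $u(a,b)u(a',b')=u(a+a',\,b+b'-aa'^p)$, so the commutator of $u(a,b)$ and $u(a',b')$ is
$$u(0,\;a'a^p-aa'^p).$$
It is nontrivial if and only if $a\ne0$ and $a'\notin\mathbb F_pa$. Put $Z_0=\{u(0,b):b+b^p=0\}$, of order $p$. For fixed $a\ne0$, the map $a'\mapsto a'a^p-aa'^p$ is $\mathbb F_p$-linear on $\mathbb F_{p^2}$ with kernel $\mathbb F_pa$. So its image has order $p$ and is all of $\{b:b+b^p=0\}$. Therefore $P$ is extraspecial with $Z(P)=P'=Z_0$ and $P/Z_0\cong\mathbb F_{p^2}$ via $a$, and the $P$-class of a noncentral $u$ is $uZ_0$. Conjugation by $\mathrm{diag}(t,s,t^{-p})$ sends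
$$a\mapsto ts^{-1}a,\qquad b\mapsto t^{p+1}b .\tag{9}$$
So $T$ is transitive on the nonzero $a$. As $t^{p+1}$ runs through $\mathbb F_p^\times$, $T$ is also transitive on $Z_0\setminus1$. Hence $B=PT$ has exactly two classes of nontrivial elements in $P$, namely $P\setminus Z_0$ and $Z_0\setminus1$.

**Step 3: all nontrivial elements of $P$ are picky in $S$.** Let $1\ne u\in P$. We show that $\langle e_1\rangle$ is the only isotropic line that $u$ stabilizes. Since $u$ is unipotent, a stabilized line lies in its fixed space. If $u=u(a,b)$ with $a\ne0$, the equations $av_2+bv_3=0$, $a^pv_3=0$ give the fixed space $\langle e_1\rangle$. If $u=u(0,b)$ with $b\ne0$, the fixed space is $\langle e_1,e_2\rangle$, where $H(\alpha e_1+\beta e_2,\alpha e_1+\beta e_2)=\beta^{p+1}$ vanishes only for $\beta=0$. This proves the claim. Now let $1\neq u\in P\cap gPg^{-1}$ with $g\in S$. Then $u$ stabilizes the isotropic lines $\langle e_1\rangle$ and $g\langle e_1\rangle$, so these are equal, $g\in B$, and $gPg^{-1}=P$. It follows that $u$ is picky, that $N_S(P)=B$, and that $C_S(u)\le B$ (if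 $g$ centralizes $u$, then $u\in P\cap gPg^{-1}$).

Fix $z\in Z_0\setminus1$ and $y\in P\setminus Z_0$. By Step 2 and $|B|=p^3(p^2-1)(p+1)$,
$$|C_S(y)|=|C_B(y)|=\frac{|B|}{p^3-p}=p^2(p+1).\tag{10}$$

**Step 4: values of $\mathrm{Irr}(B)$ at $(z,y)$.** We go through the characters of $P$ below.

Over $1_P$ there are $|T|=(p^2-1)(p+1)$ linear characters, with values $(1,1)$.

Over a nontrivial linear character $\lambda$ of $P$: by (9), $T$ acts on $P/Z_0\cong\mathbb F_{p^2}$ by multiplication through the surjection $\mathrm{diag}(t,s,t^{-p})\mapsto ts^{-1}$ onto $\mathbb F_{p^2}^\times$. The dual action on the $p^2-1$ nontrivial characters of $\mathbb F_{p^2}$ is transitive, since these are $a\mapsto\lambda(ca)$ with $c\ne0$. So the stabilizer $T_\lambda$ has order $p+1$; it is abelian. The formula $ut\mapsto\lambda(u)$ extends $\lambda$ to $P\rtimes T_\lambda$. By Gallagher and Clifford we get $p+1$ characters of $B$, each restricting to $P$ as the sum of all nontrivial linear characters. The values are $(p^2-1,-1)$.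

Over the characters of degree $p$ of $P$: there are $p-1$ of them, one over each nontrivial character of $Z_0$, and they vanish off $Z_0$ (Fact 6). By (9) they form one $T$-orbit, so the stabilizer is abelian of order $(p+1)^2$, which is prime to $p$, and each extends to its inertia group by Fact 2(b). This gives $(p+1)^2$ characters, each restricting to $P$ as the sum of all characters of degree $p$. The values are $(-p,0)$.

With the notation of Section 5,
$$|O(B)|=(p^2-1)(p+1)+(p+1)=p^2(p+1),\quad r\in\{1,\,1-p^2\},\quad|D(B)|=(p+1)^2,\quad E(B)=\varnothing.\tag{11}$$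
For $p=3$ the pairs are $(1,1)^{32},(8,-1)^4,(-3,0)^{16}$. As a check, the squares at $y$ sum to $36=|C_B(y)|$, and the squares at $z$ sum to $32+256+144=432=864/2=|C_B(z)|$.

**Step 5: two irreducible characters of $S$.** We need one character in which a ratio different from those in (11) occurs, and one that vanishes at $y$ but not at $z$. By Gérardin (*Weil representations associated to finite fields*, J. Algebra 46 (1977), Thm. 4.9.2),
$$\omega(g)=(-1)^3(-p)^{\dim\ker(g-1)}$$
is a character of $S$. The scalars $Z(S)=\{\zeta I:\zeta^{p+1}=1\}$ are central, so $\omega=\sum_\kappa\omega_\kappa$, where $\kappa$ runs over $\mathrm{Irr}(Z(S))$ and $\omega_\kappa$ is the character on the $\kappa$-isotypic part: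
$$\omega_\kappa(g)=\frac1{p+1}\sum_\zeta\overline{\kappa(\zeta)}\,\omega(\zeta g).$$
Let $g$ be unipotent and $d=\dim\ker(g-1)$. For $\zeta\ne1$ the matrix $\zeta g$ does not have the eigenvalue $1$, so $\omega(\zeta g)=-1$. Hence
$$\omega_\kappa(g)=\frac1{p+1}\Big(-(-p)^d-\sum_{\zeta\ne1}\overline{\kappa(\zeta)}\Big).$$
The inner sum is $p$ for $\kappa=1$ and $-1$ for $\kappa\ne1$. For $g=1,z,y$ we have $d=3,2,1$ (Step 3), so the values of $\omega_\kappa$ at $(1,z,y)$ are
$$(p^2-p,\ -p,\ 0)\ \text{ if }\kappa=1,\qquad(p^2-p+1,\ 1-p,\ 1)\ \text{ if }\kappa\ne1.\tag{12}$$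

To see that each $\omega_\kappa$ is irreducible, note that $|\omega(g)|^2=p^{2\dim\ker(g-1)}$ is the number of fixed points of $g$ on $V$. Hence $[\omega,\omega]$ is the number of $S$-orbits on $V$. By Witt's theorem, two nonzero vectors lie in the same orbit if and only if $H(v,v)=H(w,w)\in\mathbb F_p$. Each of the $p$ values occurs on nonzero vectors: $0$ at $e_1$, and $c\ne0$ at $\beta e_2$ with $\beta^{p+1}=c$. With the zero vector, the number of orbits is $p+1$. The $p+1$ characters $\omega_\kappa$ are nonzero by (12), and no two share a constituent because their central characters differ. So $p+1=[\omega,\omega]=\sum_\kappa[\omega_\kappa,\omega_\kappa]$ forces every $[\omega_\kappa,\omega_\kappa]=1$.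

Put $\xi_0=\omega_1$ and let $\xi_1=\omega_\kappa$ for some fixed $\kappa\ne1$. For $p=3$ their values at $(1,z,y)$ are $(6,-3,0)$ and $(7,-2,1)$.

## 10. Ratios modulo $p$ in $\mathrm{GU}_3(p)\wr C_{p+1}$: proof of Theorem C

Theorem C asks for one counterexample for each $p$, so we may argue by cases. If $|\mathrm{Irr}^y(S)|\ne|\mathrm{Irr}^y(B)|$ or $|\mathrm{Irr}^z(S)|\ne|\mathrm{Irr}^z(B)|$, then $(S,y)$ or $(S,z)$ proves the theorem, since $y,z$ are picky and $N_S(P)=B$. So assume from now on
$$|\mathrm{Irr}^y(S)|=|\mathrm{Irr}^y(B)|\quad\text{and}\quad|\mathrm{Irr}^z(S)|=|\mathrm{Irr}^z(B)|.\tag{13}$$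

**Step 1: under (13), all ratios in $S$ are congruent to $1$ modulo $p$.** For $m$ prime to $p$, $y^m\in P\setminus Z_0$ and $z^m\in Z_0\setminus1$. By Step 2 of Section 9 these are $B$-conjugate to $y$ and $z$. So $\chi(y),\chi(z)\in\mathbb Z$ for $\chi\in\mathrm{Irr}(S)$, and $\chi(y)\equiv\chi(1)\equiv\chi(z)\pmod p$ by Fact 4. By (10),
$$\sum_{\chi\in\mathrm{Irr}(S)}\chi(y)^2=p^2(p+1),$$
while by (13) and (11) the number of nonzero terms is $|\mathrm{Irr}^y(B)|=|O(B)|=p^2(p+1)$. Each nonzero term is at least $1$, so each equals $1$, and $\chi(y)=\pm1$ for all $\chi\in\mathrm{Irr}^y(S)$. For such $\chi$ we get $\chi(z)\equiv\chi(y)=\pm1\pmod p$, so $\chi(z)\neq0$ and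
$$r_\chi=\frac{\chi(z)}{\chi(y)}=\chi(z)\chi(y)\equiv\chi(y)^2=1\pmod p.$$

**Step 2: $S$ and $B$ have equally many characters of each type.** Step 1 shows $\mathrm{Irr}^y(S)\subseteq\mathrm{Irr}^z(S)$. So $\mathrm{Irr}(S)=O(S)\cup D(S)\cup E(S)$, as Lemma 1 requires. Moreover $|O(S)|=|\mathrm{Irr}^y(S)|=|O(B)|$ and $|D(S)|=|\mathrm{Irr}^z(S)|-|\mathrm{Irr}^y(S)|=|D(B)|$.

**Step 3: the wreath product.** Let $n=p+1$, $G=S\wr C_n$ and $x=(z,\dots,z,y)$. Since $p\nmid n$, Fact 7 shows that the Sylow $p$-subgroups of $G$ are products of $n$ Sylow $p$-subgroups of $S$. As $z$ and $y$ lie only in $P$, the element $x$ lies only in $P^n$ and is picky. As before, $N_G(P^n)=B\wr C_n$.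

**Step 4: reduction to tuples with exactly $p$ entries in $O$.** Fix bijections $O(S)\to O(B)$ and $D(S)\to D(B)$. Applied in each coordinate, they give a $C_n$-equivariant bijection
$$(O(S)\cup D(S))^n\to(O(B)\cup D(B))^n$$
that preserves stabilizers and the number $j$ of entries in $O$. Tuples with $j=0$, and tuples with an entry in $E(S)$, contribute nothing by Lemma 1. For $j\ge1$ consider $\Sigma=\sum_{\psi_l\in O}1/r_{\psi_l}$. All ratios are integers congruent to $1$ modulo $p$: for $S$ by Step 1, for $B$ by (11). So in the local ring $\mathbb Z_{(p)}$,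
$$\Sigma\equiv j\pmod p.$$
Since $1\le j\le p+1$, we get $\Sigma\ne0$ unless $j=p$. This explains the choice $n=p+1$: it is prime to $p$, and it leaves room for $p$ entries in $O$ and one entry in $D$.

**Step 5: $j=p$ in $B\wr C_n$ never gives zero.** Suppose $m$ of the ratios are $1$ and $p-m$ are $1-p^2$. Then $\Sigma=0$ would mean $m+\frac{p-m}{1-p^2}=0$, so $m(p^2-1)=p-m$, so $mp^2=p$ and $mp=1$, which is impossible.

**Step 6: $j=p$ in $S\wr C_n$ gives zero at least once.** Take
$$\Psi=(\xi_0,\,1_S,\,\xi_1,\dots,\xi_1)\quad\text{with }p-1\text{ copies of }\xi_1 .$$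
It has $p+1$ entries. By (12), $\xi_0\in D(S)$, while $1_S$ and $\xi_1$ lie in $O(S)$ with ratios $1$ and $1-p$. So $j=p$ and
$$\Sigma=1+\frac{p-1}{1-p}=0.$$

**Step 7: conclusion.** By (5) and Lemma 1, $|\mathrm{Irr}^x(N_G(P^n))|$ is the sum of $|A_\Psi|$ over all orbits of tuples in $(O(B)\cup D(B))^n$ with $j\ge1$, since none of them has $\Sigma=0$. Under the bijection of Step 4, $|\mathrm{Irr}^x(G)|$ is the corresponding sum with at least one orbit left out, namely that of the tuple in Step 6. Hence
$$|\mathrm{Irr}^x(G)|<|\mathrm{Irr}^x(B\wr C_n)|=|\mathrm{Irr}^x(N_G(P^n))|,$$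
which proves Theorem C. $\blacksquare$
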